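# Weak type $(p,p)$ does not imply strong type $(p,p)$ for translation-commuting operators when $p>2$

Throughout, $G$ is one of $\mathbb R$, $\mathbb T=[0,1]$ (the circle group $\mathbb R/\mathbb Z$), or $\mathbb Z$. The measure is Lebesgue measure on $\mathbb R$ and $\mathbb T$ and counting measure on $\mathbb Z$; it is written $|\cdot|$. All sets and functions are measurable, and $\|f\|_p=(\int_G|f|^p)^{1/p}$, which is a sum on $\mathbb Z$. For an exponent $r\in[1,\infty]$ the conjugate exponent is $r'$, so $\frac1r+\frac1{r'}=1$.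

## 1. Translation-commuting operators and their types

**Definition (operators).** A step function is a finite linear combination of characteristic functions of bounded intervals; on $\mathbb Z$ this means a finitely supported function. Our operators $T$ are linear, are defined on the step functions on $G$, and take values in the measurable functions on $G$. The operator $T$ commutes with translations if $T(f(\cdot-h))=(Tf)(\cdot-h)$ for every step function $f$ and every $h\in G$.

*Example.* Let $Uf(t)=f(t-\theta)$ for some fixed $\theta\in G$. Every finite sum $V=\sum_n K(n)U^n$ commutes with translations, and $\|Vf\|_p\le\sum_n|K(n)|\,\|f\|_p$. On $\mathbb Z$ with $\theta=1$ this is convolution with the finitely supported function $K$. All our building blocks have this form.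

**Definition (types).** Let $1\le p<\infty$.

- $T$ is of strong type $(p,p)$, written $T\in s.(p,p)$, if there is $C$ with $\|Tf\|_p\le C\|f\|_p$ for every step function $f$. Equivalently, $T$ extends to a bounded operator on $L^p(G)$.
- $T$ is of weak type $(p,p)$, written $T\in w.(p,p)$, if there is $C$ such that for every step function $f$ and every $\lambda>0$
$$\bigl|\{x\in G:|Tf(x)|>\lambda\}\bigr|\le\left(\frac{C\|f\|_p}{\lambda}\right)^p. \tag{1}$$
- $T$ is of weak restricted type $(p,p)$, written $T\in w.r.(p,p)$, if (1) holds whenever $f=\chi_E$ is a characteristic function that is a step function.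

Restricted strong type, $T\in r.(p,p)$, means $\|T\chi_E\|_p\le C|E|^{1/p}$ for the same sets $E$. By Chebyshev's inequality $s.(p,p)$ implies $w.(p,p)$, which implies $w.r.(p,p)$.

*Example (weak, not strong).* On $\mathbb R$ let $1<p<\infty$ and $Tf(t)=\bigl(\int_0^1f\bigr)\,t^{-1/p}\chi_{(0,1)}(t)$. Since $|\{t\in(0,1):c\,t^{-1/p}>\lambda\}|\le(c/\lambda)^p$ and $|\int_0^1f|\le\|f\|_p$, this $T$ is of weak type $(p,p)$ with $C=1$. It is not of strong type, since $t^{-1/p}\notin L^p(0,1)$. It does not commute with translations.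

*Example (weak restricted, not weak).* On $\mathbb R$ let $q=p'$ and $Tf=\bigl(\int_0^1f(s)s^{-1/q}ds\bigr)\chi_{(0,1)}$. Because $s^{-1/q}$ is decreasing, $\int_{E\cap(0,1)}s^{-1/q}ds\le\int_0^{|E|}s^{-1/q}ds=p|E|^{1/p}$. So $T\in r.(p,p)$, hence $T\in w.r.(p,p)$. For $f_n=\sum_{k=1}^n2^{k/p}\chi_{(2^{-k},2^{-k+1}]}$ we have $\|f_n\|_p^p=n$, and
$$\int_0^1 f_n(s)s^{-1/q}ds\ge\sum_{k=1}^n2^{k/p}\,2^{-k}\,2^{(k-1)/q}=2^{-1/q}n.$$
Thus $Tf_n$ is at least $2^{-1/q}n$ on a set of measure $1$ while $\|f_n\|_p=n^{1/p}$, and (1) fails. Again $T$ does not commute with translations.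

## 2. Rearrangements and Lorentz norms

**Definition (rearrangement, Lorentz norms).** The distribution function of $f$ is $D_f(\alpha)=|\{|f|>\alpha\}|$ for $\alpha\ge0$, and the decreasing rearrangement is $f^*(t)=\inf\{\alpha\ge0:D_f(\alpha)\le t\}$ for $t>0$. For $1<p<\infty$ put
$$\|f\|_{p,r}=\Big(\int_0^\infty\bigl(t^{1/p}f^*(t)\bigr)^r\frac{dt}t\Big)^{1/r}\ (1\le r<\infty),\qquad \|f\|_{p,\infty}=\sup_{t>0}t^{1/p}f^*(t).$$

Since $f$ and $f^*$ have the same distribution function, $\|f\|_{p,p}=\|f\|_p$. Also $\|f\|_{p,\infty}=\sup_\alpha\alpha D_f(\alpha)^{1/p}$, so $T\in w.(p,p)$ means exactly $\|Tf\|_{p,\infty}\le C\|f\|_p$ for all step $f$.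

*Example.* If $f=\chi_E$ then $f^*=\chi_{[0,|E|)}$, so $\|f\|_{p,r}=(p/r)^{1/r}|E|^{1/p}$ and $\|f\|_{p,\infty}=|E|^{1/p}$. For one set, all $r$ look alike.

*Example (a ladder).* On $\mathbb R$ let $h=\sum_{k=1}^n2^{-k/p}\chi_{E_k}$ with disjoint $E_k$, $|E_k|=2^k$. Then $h^*=2^{-k/p}$ on $[2^k-2,2^{k+1}-2)$, so $\|h\|_{p,\infty}\le2^{1/p}$, while $\|h\|_p=n^{1/p}$. The $L^p$ norm adds the contributions of the dyadic scales in $\ell^p$, and the weak norm looks at one scale at a time. This difference drives everything below.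

We use the following standard facts.

- $D_f$ is right-continuous, and $|\{|f|>f^*(t)\}|\le t$.
- $\int_E|h|\le\int_0^{|E|}h^*$, and $\int|fg|\le\int_0^\infty f^*g^*$ (Hardy–Littlewood).
- For $r<\infty$,
$$\|h\|_{p,r}^r=p\int_0^\infty\alpha^{r-1}D_h(\alpha)^{r/p}\,d\alpha. \tag{2}$$
Indeed $\int_0^\infty t^{r/p-1}\int_0^{h^*(t)}r\alpha^{r-1}d\alpha\,dt=\int_0^\infty r\alpha^{r-1}\int_0^{D_h(\alpha)}t^{r/p-1}dt\,d\alpha$, because $h^*(t)>\alpha$ exactly when $t<D_h(\alpha)$.
- For $1\le r\le s\le\infty$ there is $C=C_{p,r,s}$ with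
$$\|f\|_{p,s}\le C\|f\|_{p,r}. \tag{3}$$
For $s=\infty$, $r<\infty$: $t^{1/p}f^*(t)=\bigl(\frac rp\int_0^tv^{r/p-1}dv\bigr)^{1/r}f^*(t)\le(\frac rp)^{1/r}\|f\|_{p,r}$. For $s<\infty$ use $\|f\|_{p,s}^s\le\|f\|_{p,\infty}^{s-r}\|f\|_{p,r}^r$.
- With $q=p'$ and $|E|<\infty$,
$$\int_E|h|\le\|h\|_{p,\infty}\int_0^{|E|}t^{-1/p}dt=q\,|E|^{1/q}\|h\|_{p,\infty}. \tag{4}$$
- For $1<p<\infty$ and $1\le s\le\infty$, $L^{p,s}$ is a Banach space under a norm equivalent to $\|\cdot\|_{p,s}$. By (3) and (4) it embeds continuously in $L^1(E)$ when $|E|<\infty$.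
- The associate space of $L^{p',r}$ is $L^{p,r'}$ with equivalent norms, $1\le r\le\infty$ (Bennett–Sharpley, *Interpolation of Operators*, Ch. IV.4). That is, $\|h\|_{p,r'}$ is comparable to $\sup\{\int|hg|:\|g\|_{p',r}\le1\}$.

Inequality (4) has a converse that we use as our way of proving weak type.

**Remark 1.** If $\int_E|Tf|\le w|E|^{1/q}\|f\|_p$ for all step $f$ and all $E$ of finite measure, then $T\in w.(p,p)$ with constant $w$. Indeed, if $E\subset\{|Tf|>\alpha\}$ and $0<|E|<\infty$, then $\alpha|E|\le w|E|^{1/q}\|f\|_p$, that is, $|E|\le(w\|f\|_p/\alpha)^p$. Take the supremum over such $E$.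

## 3. Rudin–Shapiro signs

**Definition (Rudin–Shapiro polynomials).** $P_0=Q_0=1$, $P_{k+1}=P_k+z^{2^k}Q_k$, $Q_{k+1}=P_k-z^{2^k}Q_k$.

By induction $P_k$ and $Q_k$ have degree $2^k-1$ and all $2^k$ coefficients are $\pm1$. On $|z|=1$ the parallelogram law gives $|P_{k+1}|^2+|Q_{k+1}|^2=2(|P_k|^2+|Q_k|^2)$, so $|P_k|^2+|Q_k|^2=2^{k+1}$ and
$$|P_k(z)|\le\sqrt2\,2^{k/2}\qquad(|z|=1). \tag{5}$$

*Example.* $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$. The bound (5) for $P_2$ is $2\sqrt2<3$, while $1+z+z^2+z^3$ reaches $4$ at $z=1$.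

## 4. The problem: does $w.(p,p)$ imply $s.(p,p)$ when $p>2$?

The examples of Section 1 separate the types, but they do not commute with translations. The paper "Weak Restricted And Very Restricted Operators On $L^2$" recalls what happens for commuting operators. When $p<2$, $w.(p,p)$ does not in general imply $s.(p,p)$ (Zafran). By duality, $r.(p,p)$ cannot imply $s.(p,p)$ when $p>2$. On $\mathbb T$ with $p=2$, $w.r.(2,2)$ and $s.(2,2)$ coincide, so the implication from $w.r.$ to $s.$ is peculiar to $p=2$. The paper leaves open the question: *for linear operators commuting with translation, does $w.(p,p)$ imply $s.(p,p)$ when $p>2$?* The group is not fixed there, so we ask it for each $G\in\{\mathbb R,\mathbb T,\mathbb Z\}$ and each $p\in(2,\infty)$. The answer is always no.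

**Theorem A.** Let $2<p<\infty$ and $G\in\{\mathbb R,\mathbb T,\mathbb Z\}$. There is a linear operator $T$ on step functions, commuting with translations, with $T\in w.(p,p)$ and $T\notin s.(p,p)$.

**Theorem B.**

1. Let $1<p<\infty$, $p\ne2$, $G\in\{\mathbb R,\mathbb T,\mathbb Z\}$. There is one translation-commuting linear $T$ with $T\notin s.(p,p)$ such that for all $1\le r<s\le\infty$: $\|Tf\|_{p,s}\le C_{r,s}\|f\|_{p,r}$ for all step $f$.
2. Let $1<p<\infty$, $G\in\{\mathbb R,\mathbb Z\}$, $1\le s\le r\le\infty$. If $T$ is linear, commutes with translations and $\|Tf\|_{p,s}\le C\|f\|_{p,r}$ for all step $f$, then $T\in s.(p,p)$.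

Hence on $\mathbb R$ and $\mathbb Z$, for $p\ne2$, boundedness $L^{p,r}\to L^{p,s}$ of translation-commuting operators forces strong type $(p,p)$ if and only if $s\le r$. Nothing is asserted about part 2 on $\mathbb T$. Weak type is the case $r=p$, $s=\infty$; it falls under part 1.

## 5. Positive kernels, and how far duality and interpolation go

**Positive kernels on $\mathbb Z$.** Let $K\ge0$ be supported in $\{0,\dots,D\}$, and let $C$ be a weak type $(p,p)$ constant of convolution with $K$. For $L>D$ the function $K*\chi_{[0,L)}$ equals $\|K\|_{\ell^1}$ at all $n$ with $D\le n<L$. So for every $\lambda<\|K\|_{\ell^1}$ we get $L-D\le(C/\lambda)^pL$. Letting $L\to\infty$ gives $\lambda\le C$, hence $\|K\|_{\ell^1}\le C$. As $\|K*f\|_p\le\|K\|_{\ell^1}\|f\|_p$, the strong norm is no larger than the weak constant. A counterexample built from finitely supported kernels needs cancellation.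

**Trying to prove yes.** A natural attempt is to use duality. Let $K$ be real and finitely supported on $\mathbb Z$ with $\|K*f\|_{p,\infty}\le w\|f\|_p$, $p>2$, and let $\widetilde K(n)=K(-n)$. By (4), $|\sum(\widetilde K*\chi_E)f|=|\sum_E K*f|\le qw|E|^{1/q}\|f\|_p$, so $\|\widetilde K*\chi_E\|_q\le qw|E|^{1/q}$. Reflecting $n\mapsto-n$ gives $\|K*\chi_E\|_q\le qw|E|^{1/q}$. So one hypothesis at $p$ yields a second one at $q<2$. The Marcinkiewicz interpolation theorem, in its form for restricted weak types, now bounds $K*$ on $\ell^r$ by $C_rw$ for $q<r<p$. It gives no bound at the endpoint $r=p$, which is the exponent we were asked about. The attempt stops there, and Theorem A says that it must.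

## 6. One Rudin–Shapiro block links two scales

Fix $2<p<\infty$ and put
$$q=p'\in(1,2),\qquad \varepsilon=\tfrac12-\tfrac1p=\tfrac1q-\tfrac12\in(0,\tfrac12).$$
Let $N=2^k$, let $\rho_1,\dots,\rho_N$ be the coefficients of $P_k$, and let $\sigma=N^{-1/q}\sum_{n=1}^N\rho_n\delta_n$ on $\mathbb Z$. Write $\widehat\sigma(\xi)=\sum_n\sigma(n)e^{-in\xi}$. Since $1-\frac1q=\frac1p$, (5) gives $\|\sigma\|_{\ell^1}=N^{1/p}$ and $\|\widehat\sigma\|_\infty\le\sqrt2N^{1/p-1/2}$. So $Sf=\sigma*f$ has norm at most $N^{1/p}$ on $\ell^\infty$ and at most $\sqrt2N^{1/p-1/2}$ on $\ell^2$. The Riesz–Thorin theorem with $\frac1p=\frac{2/p}{2}$ bounds it on $\ell^p$ by $2^{1/p}N^{e}$, where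
$$e=\Bigl(1-\frac2p\Bigr)\frac1p+\frac2p\Bigl(\frac1p-\frac12\Bigr)=0.$$
On the other hand, its norm on $\ell^q$ is at least $\|\sigma*\delta_0\|_q=1$, and by transposition and reflection the norm on $\ell^p$ is the same. A single block has strong norm in $[1,2^{1/p}]$, whatever $N$ is.

The structure appears if we test on sets. Let $|F|=v$ and $|E|=u$. The two bounds give
$$\Bigl|\sum_ES\chi_F\Bigr|\le\min\bigl(uN^{1/p},\ \sqrt2\,u^{1/2}v^{1/2}N^{1/p-1/2}\bigr)=u^{1/q}v^{1/p}\min\bigl(\varrho^{-1/p},\sqrt2\varrho^{\varepsilon}\bigr),\qquad\varrho=\frac v{uN}.$$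
So the block interacts with the pair $(v,u)$ essentially only when $v\approx uN$: it carries input scale $v$ to output scale $v/N$.

**Adding blocks.** Take blocks $\sigma_1,\dots,\sigma_d$ of different sizes $N_i$ with disjoint supports, and consider $S_1+\dots+S_d$. At output scale $u$, block $i$ reads input scale $uN_i$. These are different scales, whose total content is bounded in $\ell^p$, so Hölder's inequality suggests a weak constant of order $d^{1/q}$ (Remark 5 proves this upper bound). The obvious test for the strong norm is $\delta_0$ on $\ell^q$, and it gives $\|\sum_i\sigma_i\|_q=d^{1/q}$. There is no gap: applied to a single point mass, the blocks produce $d$ pieces in different places, and the pieces add up in $\ell^q$.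

**What helps.** Use a test function that already contains all the pieces that the blocks can produce. If the input contains the convolution $\sigma_\lambda$ of the $\sigma_i$, $i\in\lambda$, for every $\lambda\subset\{1,\dots,d\}$, then $S_i$ moves the piece $\sigma_\lambda$ ($i\notin\lambda$) onto $\sigma_{\lambda\cup\{i\}}$, which is already there. Coefficients now add up in place, in the sense of $\ell^1$. To keep the computation exact, we take the operator to be a product as well, $\prod_i(I+xS_i)$ with a small parameter $x$. The weak constant will grow at most like $(1+(\sqrt2x)^q)^{d/q}$ and the strong norm at least like $(1+x/4)^d$. For small $x$ the strong norm wins, because $q>1$. The weak estimate needs the $2^d$ scales $uN_\lambda$, $N_\lambda=\prod_{i\in\lambda}N_i$, to be distinct, so the $N_i$ must grow fast.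

## 7. The product kernels

**Step 1. The blocks.** This step fixes sizes and positions so that all products of sizes are distinct powers of $2$ and supports multiply without collisions. Let $m=\lceil3/\varepsilon\rceil$, $d\ge1$, $x\in(0,1]$. For $1\le i\le d$ put $N_i=2^{m2^{i-1}}$, $L_1=1$, $L_{i+1}=(2N_i+1)L_i$, and
$$\sigma_i=N_i^{-1/q}\sum_{n=1}^{N_i}\rho_{i,n}\,\delta_{L_in},\qquad\rho_{i,1},\dots,\rho_{i,N_i}\text{ the coefficients of }P_{m2^{i-1}}.$$
Here $\widehat{\sigma_i}(\xi)=N_i^{-1/q}zP_{m2^{i-1}}(z)$ with $z=e^{-iL_i\xi}$ (in the exponent of $e$, the first $i$ is the imaginary unit). So (5) and $\frac12-\frac1q=-\varepsilon$ give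
$$\|\sigma_i\|_{\ell^1}=N_i^{1/p},\quad\|\widehat{\sigma_i}\|_\infty\le\sqrt2N_i^{1/p-1/2}=\sqrt2N_i^{-\varepsilon},\quad\|\sigma_i\|_{\ell^q}=1,\quad\|\sigma_i\|_{\ell^2}=N_i^{-\varepsilon}. \tag{6}$$

**Step 2. The products.** This step expands the product operator over subsets. For $\lambda\subset\{1,\dots,d\}$ let $\sigma_\lambda$ be the convolution of the $\sigma_i$, $i\in\lambda$, with $\sigma_\emptyset=\delta_0$. Let
$$N_\lambda=\prod_{i\in\lambda}N_i=2^{k_\lambda},\qquad k_\lambda=m\sum_{i\in\lambda}2^{i-1}.$$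
By uniqueness of binary expansions, the integers $k_\lambda$ are pairwise distinct. Multiplying (6),
$$\|\sigma_\lambda\|_{\ell^1}\le N_\lambda^{1/p},\qquad\|\widehat{\sigma_\lambda}\|_\infty\le2^{|\lambda|/2}N_\lambda^{1/p-1/2}. \tag{7}$$
Put $K=K_{d,x}=(\delta_0+x\sigma_1)*\cdots*(\delta_0+x\sigma_d)=\sum_\lambda x^{|\lambda|}\sigma_\lambda$.

**Step 3. Transfer to $G$.** This step turns kernels on $\mathbb Z$ into operators on each group. Let $Uf(t)=f(t-\theta)$ with $\theta=1$ on $\mathbb R$ and $\mathbb Z$, and $\theta=1/M$ on $\mathbb T$, where $M\in\mathbb N$ is chosen in Section 9. Put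
$$V=V_{d,x}=\sum_nK(n)U^n=\sum_\lambda x^{|\lambda|}S_\lambda,\qquad S_\lambda=\sum_n\sigma_\lambda(n)U^n.$$
These are finite combinations of translations. On the Fourier side $U$ is multiplication by $e^{-i\theta\xi}$ (with $\xi\in2\pi\mathbb Z$ on $\mathbb T$), so $S_\lambda$ is multiplication by $\widehat{\sigma_\lambda}(\theta\xi)$. By Plancherel and (7),
$$\|S_\lambda\|_{L^\infty\to L^\infty}\le N_\lambda^{1/p},\qquad\|S_\lambda\|_{L^2\to L^2}\le2^{|\lambda|/2}N_\lambda^{1/p-1/2}, \tag{8}$$
for every choice of $M$ when $G=\mathbb T$.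

## 8. The weak bound: one output scale reads distinct input scales

Let $f$ be bounded with support of finite measure, for instance a step function. The content of $f$ at scale $v>0$ is measured by
$$A(v)=\Bigl(\frac1v\int_0^vf^*(s)^2ds\Bigr)^{1/2}\ge f^*(v),\qquad\eta(v)=v^{1/p}A(v).$$

**Lemma 2.** For every $E$ with $0<|E|=u<\infty$ and every $\varphi$ with $|\varphi|\le\chi_E$,
$$\Bigl|\int S_\lambda f\,\varphi\Bigr|\le2\cdot2^{|\lambda|/2}u^{1/q}\,\eta(uN_\lambda),\qquad\text{and hence}\qquad\int_E|Vf|\le2u^{1/q}\sum_\lambda(\sqrt2x)^{|\lambda|}\eta(uN_\lambda). \tag{9}$$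

*Proof.* The purpose is to make the one-block computation of Section 6 work for all $f$. We cut $f$ at the height that belongs to the scale $v=uN_\lambda$. Put $b=f\chi_{\{|f|>f^*(v)\}}$ and $a=f-b$. Then $\|a\|_\infty\le f^*(v)$. The set $\{|f|>f^*(v)\}$ has measure at most $v$, so $\|b\|_2^2\le\int_0^vf^{*2}=vA(v)^2$. We use the $L^\infty$ bound of (8) for $a$, and the $L^2$ bound with Cauchy–Schwarz for $b$:
$$\Bigl|\int S_\lambda f\,\varphi\Bigr|\le uN_\lambda^{1/p}f^*(v)+u^{1/2}\,2^{|\lambda|/2}N_\lambda^{1/p-1/2}v^{1/2}A(v).$$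
Insert $N_\lambda=v/u$. Then $uN_\lambda^{1/p}=u^{1-1/p}v^{1/p}=u^{1/q}v^{1/p}$, and $u^{1/2}N_\lambda^{1/p-1/2}v^{1/2}=u^{1-1/p}v^{1/p}=u^{1/q}v^{1/p}$. As $f^*(v)\le A(v)$, the right side is at most $2\cdot2^{|\lambda|/2}u^{1/q}\eta(v)$.

For the second inequality choose $\varphi=\chi_E\,\overline{Vf}/|Vf|$ where $Vf\ne0$ and $\varphi=0$ elsewhere. Then $\int_E|Vf|=\int Vf\,\varphi=\sum_\lambda x^{|\lambda|}\int S_\lambda f\,\varphi$. $\square$

**Lemma 3.** There is $C_p$ such that for $1\le r\le\infty$ and $u>0$: $\bigl\|(\eta(2^ju))_{j\in\mathbb Z}\bigr\|_{\ell^r}\le C_p\|f\|_{p,r}$.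

*Proof.* The purpose is to see that $\eta$ along a dyadic sequence has no more content than $f$. Cutting $(0,v]$ into the intervals $(2^{-l}v,2^{-l+1}v]$, $l\ge1$, gives $\int_0^vf^{*2}\le\sum_{l\ge1}2^{-l}v\,f^*(2^{-l}v)^2$. The square root of a sum is at most the sum of the square roots, so $A(v)\le\sum_{l\ge1}2^{-l/2}f^*(2^{-l}v)$. With $\phi(v)=v^{1/p}f^*(v)$ we have $v^{1/p}f^*(2^{-l}v)=2^{l/p}\phi(2^{-l}v)$, so
$$\eta(v)\le\sum_{l\ge1}2^{-l(1/2-1/p)}\phi(2^{-l}v)=\sum_{l\ge1}2^{-l\varepsilon}\phi(2^{-l}v).$$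
Here $p>2$ is used. By Minkowski's inequality and invariance of $\ell^r(\mathbb Z)$ under shifts,
$$\|(\eta(2^ju))_j\|_{\ell^r}\le\frac1{2^\varepsilon-1}\|(\phi(2^ju))_j\|_{\ell^r}.$$
If $t\in[v/2,v]$ then $\phi(v)\le(2t)^{1/p}f^*(t)=2^{1/p}\phi(t)$. For $r<\infty$, raise this to the power $r$ and integrate $dt/t$ over $[v/2,v]$, which has mass $\ln2$; then sum over $v=2^ju$:
$$\sum_j\phi(2^ju)^r\le\frac{2^{r/p}}{\ln2}\int_0^\infty\phi(t)^r\frac{dt}t=\frac{2^{r/p}}{\ln2}\|f\|_{p,r}^r.$$
For $r=\infty$, $\sup_j\phi(2^ju)\le\|f\|_{p,\infty}$. As $(\ln2)^{-1/r}\le(\ln2)^{-1}$, the constant $C_p=2^{1/p}/\bigl((2^\varepsilon-1)\ln2\bigr)$ works for all $r$. $\square$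

**Proposition 4.** With $C=2C_p$, for every $E$ of finite measure and every bounded $f$ with support of finite measure,
$$\int_E|V_{d,x}f|\le C\bigl(1+(\sqrt2x)^q\bigr)^{d/q}|E|^{1/q}\|f\|_p. \tag{10}$$

*Proof.* The case $|E|=0$ is trivial. Otherwise apply Hölder's inequality with exponents $q$ and $p$ to the sum in (9). The coefficients contribute $\bigl(\sum_\lambda(\sqrt2x)^{q|\lambda|}\bigr)^{1/q}=(1+(\sqrt2x)^q)^{d/q}$. The integers $k_\lambda$ are distinct, so the numbers $\eta(u2^{k_\lambda})$ are different terms of the sequence $(\eta(u2^j))_j$. By Lemma 3 with $r=p$, $\bigl(\sum_\lambda\eta(u2^{k_\lambda})^p\bigr)^{1/p}\le C_p\|f\|_{p,p}=C_p\|f\|_p$. $\square$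

**Remark 5.** The first part of (9), applied to the singletons $\lambda=\{i\}$, gives $\int_E|\sum_{i\le d}S_if|\le2\sqrt2\,u^{1/q}\sum_i\eta(uN_i)$. Hölder and Lemma 3 bound this by $2\sqrt2\,C_pd^{1/q}|E|^{1/q}\|f\|_p$. By Remark 1 this is the weak bound of order $d^{1/q}$ announced in Section 6.

## 9. The strong lower bound: product test functions

**Proposition 6.** $\|V_{d,x}\|_{L^p(G)\to L^p(G)}\ge\frac12(1+x/4)^d$; for $G=\mathbb T$ this holds if $M=M(d,x)$ is large enough.

*Proof.*

**Step 1. One factor on $\ell^q(\mathbb Z)$.** We show that $\delta_0+x\sigma_i$ expands $f_i=\delta_0+\sigma_i$ by a factor of at least $1+x/4$. Put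
$$g_i=(\delta_0+x\sigma_i)*f_i=\delta_0+(1+x)\sigma_i+x\,\sigma_i*\sigma_i.$$
Since $\sigma_i$ has no mass at $0$ and $\|\sigma_i\|_q=1$, we have $\|f_i\|_q=2^{1/q}$ and $\|\delta_0+(1+x)\sigma_i\|_q=(1+(1+x)^q)^{1/q}$. The term $\sigma_i*\sigma_i$ is an error. It is supported on at most $2N_i$ points, and by (6) $\|\sigma_i*\sigma_i\|_2\le\|\widehat{\sigma_i}\|_\infty\|\sigma_i\|_2\le\sqrt2N_i^{-2\varepsilon}$. Hölder's inequality on the support, with $\frac1q-\frac12=\varepsilon$, gives
$$\|\sigma_i*\sigma_i\|_q\le(2N_i)^\varepsilon\sqrt2N_i^{-2\varepsilon}\le2N_i^{-\varepsilon}\le\tfrac14. \tag{11}$$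
Here $2^{\varepsilon+1/2}\le2$, and $N_i^{\varepsilon}\ge2^{m\varepsilon}\ge8$. Using $2^{1/q}\ge1$ and the power mean inequality,
$$\frac{\|g_i\|_q}{\|f_i\|_q}\ge\Bigl(\frac{1+(1+x)^q}2\Bigr)^{1/q}-\frac x4\ge1+\frac x2-\frac x4=1+\frac x4.$$

**Step 2. All factors on $\ell^q(\mathbb Z)$.** We show that the norms multiply. All $f_i$ and $g_i$ are supported in $L_i\{0,1,\dots,2N_i\}$. Since $L_{i+1}=(2N_i+1)L_i$, the map $(e_i)\mapsto\sum_iL_ie_i$ is injective on $\prod_i\{0,\dots,2N_i\}$ (mixed radix expansion). So the value of $f_1*\cdots*f_d$ at $\sum_iL_ie_i$ is the single product $\prod_if_i(L_ie_i)$, and likewise for the $g_i$. Therefore $\|f_1*\cdots*f_d\|_q=\prod_i\|f_i\|_q$ and $\|g_1*\cdots*g_d\|_q=\prod_i\|g_i\|_q$. As $K*(f_1*\cdots*f_d)=g_1*\cdots*g_d$, convolution with $K$ has norm at least $(1+x/4)^d$ on $\ell^q(\mathbb Z)$.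

**Step 3. From $\ell^q$ to $\ell^p$.** Duality moves the bound to the exponent we want. The adjoint of convolution with the real, finitely supported $K$ is convolution with $K(-\,\cdot)$, and conjugation by $n\mapsto-n$ turns this back into convolution with $K$ without changing norms. So the norms of $K*$ on $\ell^p$ and on $\ell^q$ are equal. Finitely supported functions are dense in $\ell^p$, so there is a finitely supported $F\ne0$ with $\|K*F\|_p\ge\frac12(1+x/4)^d\|F\|_p$.

**Step 4. From $\mathbb Z$ to $G$.** For $G=\mathbb Z$ we are done. For $\mathbb R$ and $\mathbb T$ we copy $F$ onto cells of length $\theta$. Let $f=\sum_nF(n)\chi_{[n\theta,(n+1)\theta)}$, a step function. Since $U$ shifts cells by one, $Vf=\sum_n(K*F)(n)\chi_{[n\theta,(n+1)\theta)}$. On $\mathbb R$ the cells are disjoint. On $\mathbb T$ choose an interval of integers containing the supports of $F$ and $K*F$, and let $M$ be larger than the number of its points. Then the cells involved are disjoint arcs. In both cases $\|Vf\|_p/\|f\|_p=\|K*F\|_p/\|F\|_p$.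 $\square$

**Remark 7.** The same test function explains the failure of $\delta_0$ in Section 6. On $\ell^q(\mathbb Z)$ put $f=f_1*\cdots*f_d=\sum_\lambda\sigma_\lambda$. Then
$$\sum_{i\le d}\sigma_i*f=\sum_\lambda|\lambda|\,\sigma_\lambda+\sum_{i\le d}\sigma_i*\sigma_i*f_{(i)},\qquad f_{(i)}=\text{convolution of the }f_j,\ j\ne i.$$
By the mixed radix expansion the $\sigma_\lambda$ have disjoint supports and norm $1$, so the first sum has norm $(\sum_\lambda|\lambda|^q)^{1/q}\ge2^{d/q}\frac d2$, since $|\lambda|$ has average $d/2$. By (11) each error term has norm at most $\frac142^{(d-1)/q}$. As $\|f\|_q=2^{d/q}$, the sum of $d$ blocks has norm at least $\frac d2-\frac d4=\frac d4$ on $\ell^q$, and so on $\ell^p$ by the argument of Step 3, against a weak constant of order at most $d^{1/q}$. So it was the test function $\delta_0$, not the sum of blocks, that missed the gap. We go on with the products, for which the norms factor.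

## 10. A gliding hump, and Theorem A

Each $V_{d,x}$ is itself of strong type; only the ratio of strong to weak constants is large. To get one operator we sum a series $\sum a_lV_l$. The danger is cancellation between different $V_l$. The next lemma chooses the terms one after the other so that, against the test pair for $V_l$, the earlier and the later terms are both too small to interfere.

**Lemma 8.** Let $1<p<\infty$, $q=p'$. Let $\mathcal T_1,\mathcal T_2,\dots$ be sets of finite linear combinations of translations on $G$ such that, with one constant $w$, $\int_E|Vf|\le w|E|^{1/q}\|f\|_p$ for all $V\in\bigcup_l\mathcal T_l$, all step $f$ and all $E$ of finite measure, and $\sup_{V\in\mathcal T_l}\|V\|_{p\to p}=\infty$ for each $l$. Then there are $V_l\in\mathcal T_l$ and $0<a_l\le2^{-l}$ such that $Tf=\sum_la_lV_lf$ converges in $L^1(E)$ for all step $f$ and all $E$ of finite measure, $T$ is linear and commutes with translations, $\int_E|Tf|\le w|E|^{1/q}\|f\|_p$ (so $T\in w.(p,p)$), and $T\notin s.(p,p)$.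

*Proof.*

**Step 1. Choices.** We fix the terms inductively. Given $V_i,a_i,c_i$ for $i<l$, put $a_l=2^{-l}/\max(1,c_1,\dots,c_{l-1})$. Choose $V_l\in\mathcal T_l$ with
$$\tfrac12a_l\|V_l\|_{p\to p}\ge l+1+\sum_{i<l}a_i\|V_i\|_{p\to p}.$$
This is possible since each $\|V_i\|_{p\to p}$ is finite and the norms in $\mathcal T_l$ are unbounded. Step functions are dense in $L^p$ and $L^q$, so there are step functions $f_l,g_l$ with $\|f_l\|_p=\|g_l\|_q=1$ and $|\int V_lf_l\,g_l|\ge\frac12\|V_l\|_{p\to p}$. Finally put $c_l=w\|g_l\|_\infty|\operatorname{supp}g_l|^{1/q}$.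

**Step 2. $T$ exists and is of weak type.** We sum the uniform bounds. For step $f$ and $|E|<\infty$, $\sum_la_l\int_E|V_lf|\le w|E|^{1/q}\|f\|_p$, because $\sum a_l\le1$. So the series converges absolutely almost everywhere on $E$ and in $L^1(E)$. As $G$ is a countable union of such $E$, $Tf$ is a measurable function on $G$. It is linear in $f$ and satisfies $\int_E|Tf|\le w|E|^{1/q}\|f\|_p$. Translations preserve the class of sets of finite measure and commute with each $V_l$, so they commute with $T$. Remark 1 gives $T\in w.(p,p)$.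

**Step 3. $T$ is not of strong type.** We test on $(f_l,g_l)$. By $L^1$ convergence on $\operatorname{supp}g_l$, $\int Tf_l\,g_l=\sum_ia_i\int V_if_l\,g_l$. For $i<l$, $|\int V_if_l\,g_l|\le\|V_i\|_{p\to p}$. For $i>l$, $|\int V_if_l\,g_l|\le\|g_l\|_\infty\int_{\operatorname{supp}g_l}|V_if_l|\le c_l$, and $a_ic_l\le2^{-i}$ by the choice of $a_i$. Therefore
$$\Bigl|\int Tf_l\,g_l\Bigr|\ge\tfrac12a_l\|V_l\|_{p\to p}-\sum_{i<l}a_i\|V_i\|_{p\to p}-\sum_{i>l}2^{-i}\ge l+1-1=l.$$
As $\|f_l\|_p=\|g_l\|_q=1$, a strong bound is impossible. $\square$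

**Proof of Theorem A.** It remains to choose $x$ so that the strong growth rate beats the weak one. Take $x=16^{-1/(q-1)}\in(0,1]$. Since $x^{q-1}=\frac1{16}$ and $2^{q/2}\le2$,
$$(\sqrt2x)^q=2^{q/2}x^{q-1}x\le\frac x8,\qquad\text{so}\qquad(1+(\sqrt2x)^q)^{1/q}\le1+\frac x8.$$
Let $\widetilde V_d=(1+x/8)^{-d}V_{d,x}$, where on $\mathbb T$ we take $M=M(d,x)$ as in Proposition 6. By (10), $\int_E|\widetilde V_df|\le C|E|^{1/q}\|f\|_p$ with $C$ independent of $d$ and $M$. By Proposition 6,
$$\|\widetilde V_d\|_{p\to p}\ge\frac12\Bigl(\frac{1+x/4}{1+x/8}\Bigr)^d\to\infty.$$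
Apply Lemma 8 with $\mathcal T_l=\{\widetilde V_d:d\ge1\}$ for every $l$. The operator $T$ is linear, commutes with translations, and satisfies $T\in w.(p,p)$ and $T\notin s.(p,p)$. $\blacksquare$

## 11. All pairs $r<s$ at once: Theorem B, part 1

In Proposition 4 we used Hölder's inequality at one output scale $u$. If we keep all output scales, (9) becomes a convolution inequality on the dyadic scales, and Young's inequality replaces Hölder's. The exponent $q$ of the coefficients becomes some $\kappa>1$ depending on $(r,s)$. Any $\kappa>1$ loses to the linear gain $x/4$ when $x$ is small, but how small depends on $\kappa$. To serve all pairs, we let $x\to0$ along the gliding hump.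

**Case $2<p<\infty$.**

**Step 1. The bound $L^{p,r}\to L^{p,s}$ for $r>1$.** We show that, for $1<r<s\le\infty$ and $\frac1\kappa=1-(\frac1r-\frac1s)$, so that $1<\kappa<\infty$,
$$\|V_{d,x}f\|_{p,s}\le C_{p,r,s}\bigl(1+(\sqrt2x)^\kappa\bigr)^{d/\kappa}\|f\|_{p,r}\le C_{p,r,s}\,e^{d(\sqrt2x)^\kappa}\|f\|_{p,r} \tag{12}$$
for bounded $f$ with support of finite measure.

The map $f\mapsto\sum_nf(n)\chi_{[n,n+1)}$ from functions on $\mathbb Z$ to functions on $\mathbb R$ preserves distribution functions and intertwines $V$ on $\mathbb Z$ with $V$ on $\mathbb R$. So (12) on $\mathbb R$ implies (12) on $\mathbb Z$, and we may assume that $G$ is $\mathbb R$ or $\mathbb T$, which has no atoms.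

Let $h=Vf$, which has support of finite measure, and $\zeta(u)=u^{1/p}h^*(u)$. For $0<u<|G|$ we claim that there is $E$ with $|E|=u$ and $u\,h^*(u)\le\int_E|h|$. This is trivial if $\beta=h^*(u)=0$. If $\beta>0$, then $|\{|h|>\beta\}|\le u$. Also $D_h(\alpha)>u$ for all $\alpha<\beta$, so $|\{|h|\ge\beta\}|=\lim_{\alpha\uparrow\beta}D_h(\alpha)\ge u$, where finiteness of the measures allows the limit. As $G$ has no atoms, there is $E$ with $\{|h|>\beta\}\subset E\subset\{|h|\ge\beta\}$ and $|E|=u$, and then $\int_E|h|\ge u\beta$. By (9), since $\frac1p-1+\frac1q=0$,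
$$\zeta(u)\le2\sum_\lambda c_\lambda\,\eta(u2^{k_\lambda}),\qquad c_\lambda=(\sqrt2x)^{|\lambda|}.$$
For $u\ge|G|$ we have $\zeta(u)=0$, so this bound holds for all $u$.

Fix $\tau\in[1,2)$ and put $u=\tau2^j$. As the $k_\lambda$ are distinct integers, the right side is twice the convolution on $\mathbb Z$, evaluated at $j$, of the sequence with value $c_\lambda$ at $-k_\lambda$ and $0$ elsewhere, with the sequence $(\eta(\tau2^j))_j$. Since $\frac1\kappa+\frac1r=1+\frac1s$, Young's inequality and Lemma 3 give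
$$\|(\zeta(\tau2^j))_j\|_{\ell^s}\le2\|c\|_{\ell^\kappa}C_p\|f\|_{p,r},\qquad\|c\|_{\ell^\kappa}=\Bigl(\sum_\lambda(\sqrt2x)^{\kappa|\lambda|}\Bigr)^{1/\kappa}=\bigl(1+(\sqrt2x)^\kappa\bigr)^{d/\kappa}.$$
If $s<\infty$, then $\|Vf\|_{p,s}^s=\int_0^\infty\zeta(u)^s\frac{du}u=\int_1^2\sum_j\zeta(\tau2^j)^s\frac{d\tau}\tau$, and the first inequality of (12) follows. If $s=\infty$, take the supremum over $\tau$. The second inequality is $1+y\le e^y$ together with $\kappa\ge1$.

**Step 2. The case $r=1$.** We reduce it to Step 1. For $r=1<s$ fix some $r_1\in(1,s)$; by (3), $\|f\|_{p,r_1}\le C\|f\|_{p,1}$. So for all $1\le r<s\le\infty$ there are $\kappa=\kappa(r,s)>1$ and $C_{p,r,s}$ with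
$$\|V_{d,x}f\|_{p,s}\le C_{p,r,s}\,e^{d(\sqrt2x)^\kappa}\|f\|_{p,r}. \tag{13}$$

**Step 3. Families with $x\to0$.** We normalize so that strong norms blow up in each family while every $(r,s)$ bound is uniform from some index on. Let $x_l=2^{-l}$ and $\mathcal T_l=\{e^{-dx_l/10}V_{d,x_l}:d\ge1\}$, with $M=M(d,x_l)$ on $\mathbb T$. The concave function $\ln(1+x/4)$ vanishes at $0$, and at $x=1$ it equals $\ln\frac54>\frac15$, so $\ln(1+x/4)\ge x/5$ on $(0,1]$. By Proposition 6 the strong norms are at least $\frac12e^{dx_l/5-dx_l/10}=\frac12e^{dx_l/10}$, unbounded in $d$ for each $l$. By (13) the $L^{p,r}\to L^{p,s}$ constants in $\mathcal T_l$ are at most $C_{p,r,s}\exp\bigl(dx_l(2^{\kappa/2}x_l^{\kappa-1}-\frac1{10})\bigr)$. Since $\kappa>1$ and $x_l\to0$, they are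
$$\text{at most }C_{p,r,s}\text{ for all }d\text{ and all }l\ge l_0(r,s). \tag{14}$$

**Step 4. One operator for all pairs.** We apply the gliding hump and then check each pair $(r,s)$. By (14) for $(r,s)=(p,\infty)$ and by (4), the families $\mathcal T_l$ with $l\ge l_0(p,\infty)$ satisfy the hypotheses of Lemma 8 with $w=q\,C_{p,p,\infty}$. After relabeling the index from $1$, the lemma gives $T=\sum_la_lV_l\notin s.(p,p)$, commuting with translations. Now fix $1\le r<s\le\infty$. All but finitely many of the $V_l$ come from families with original index at least $l_0(r,s)$ and obey (14). Each of the finitely many others is a fixed operator and obeys (13). So $B=\sup_l\|V_l\|_{L^{p,r}\to L^{p,s}}<\infty$, where the norm refers to step functions. Since $\sum a_l\le1$ and $L^{p,s}$ is complete under an equivalent norm, $\sum a_lV_lf$ converges in $L^{p,s}$ and its sum has norm at most $C_{r,s}\|f\|_{p,r}$. Both $L^{p,s}$ convergence and the convergence in Lemma 8 imply convergence in $L^1(E)$ for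 $|E|<\infty$, so the sum is $Tf$. This proves the case $p>2$.

**Case $1<p<2$.**

**Step 5. Transposition.** We carry the bounds from $p'>2$ to $p$. Use the exponent $p'$ in the construction of $V=V_{d,x}$, and let $V^t=\sum_nK(n)U^{-n}$, so that $\int V^tf\,g=\int f\,Vg$ for bounded $f,g$ with supports of finite measure. Let $1\le r<s\le\infty$. By Hardy–Littlewood, Hölder's inequality with respect to $dt/t$, and (13) at the exponent $p'$,
$$\Bigl|\int V^tf\,g\Bigr|\le\int_0^\infty t^{1/p}f^*(t)\,t^{1/p'}(Vg)^*(t)\frac{dt}t\le\|f\|_{p,s'}\|Vg\|_{p',s}\le C_{p',r,s}\,e^{d(\sqrt2x)^\kappa}\|f\|_{p,s'}\|g\|_{p',r}.$$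
Such $g$ suffice to compute $\|V^tf\|_{p,r'}$ up to constants: the phase of $g$ may be chosen to make the integrand $|V^tf|\,|g|$, and a general $|g|$ is the increasing limit of $\min(|g|,n)\chi_{[-n,n]\cap G}$, so monotone convergence applies. By the associate space theorem of Section 2, $V^t$ is bounded from $L^{p,s'}$ to $L^{p,r'}$ with constant at most $C\,e^{d(\sqrt2x)^\kappa}$, $C$ independent of $d$ and $x$. As $(r,s)$ runs through all pairs $1\le r<s\le\infty$, the pair $(s',r')$ runs through all pairs $1\le s'<r'\le\infty$. Thus the analogue of (13) holds for $V^t$ at the exponent $p$.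

**Step 6. Conclusion for $p<2$.** We repeat Steps 3 and 4. Since $\|V^t\|_{p\to p}=\|V\|_{p'\to p'}$, the families $\{e^{-dx_l/10}V^t_{d,x_l}:d\ge1\}$ have unbounded strong norms on $L^p$ for each $l$ and satisfy the analogue of (14). Lemma 8 holds for all $1<p<\infty$, and Step 4 applies without change. $\blacksquare$

## 12. When $s\le r$, strong type is forced: Theorem B, part 2

Let $G=\mathbb R$ or $\mathbb Z$. We must turn an $L^{p,r}$ inequality into an $L^p$ inequality. Since $T$ commutes with translations, we may test on sums of far apart copies of $f$. Equal copies say nothing new: $N$ of them multiply $D_f$ by $N$, so by (2) they multiply $\|f\|_{p,r}$ by $N^{1/p}$. Weights $j^{-1/p}$ do better, because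
$$\sum_jD_f(\alpha j^{1/p})\approx\int_0^\infty D_f(\alpha u^{1/p})\,du=\alpha^{-p}\|f\|_p^p.$$
The weighted sum has the distribution function of a power function whose size is governed by $\|f\|_p$ alone. For instance, for $f=\chi_{[0,1)}$ the sum over $j\le N$ is $\#\{j\le N:j<\alpha^{-p}\}$. Copies can be placed far apart on $\mathbb R$ and $\mathbb Z$; $\mathbb T$ has no such room.

**Step 1. Reduction and set-up.** We reduce to $s=r$ and fix the test functions. By (3), $\|Tf\|_{p,r}\le C'\|Tf\|_{p,s}$, so after changing $C$ we may assume $\|Th\|_{p,r}\le C\|h\|_{p,r}$ for all step $h$. We show $\|Tf\|_p\le C\|f\|_p$.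

Let $f\ne0$ be a step function and $g=Tf$. By (3) $g\in L^{p,\infty}$, so $D_g(\alpha)<\infty$ for $\alpha>0$. Fix $R\ge1$, $Q=[-R,R]\cap G$ and $g_R=g\chi_Q\chi_{\{|g|\le R\}}$. Since $\|g_R\|_p\uparrow\|g\|_p$ as $R\to\infty$, we may assume $g_R\ne0$. For $N\ge1$ and a large integer $H$ let
$$f_N=\sum_{j=1}^Nj^{-1/p}f(\cdot-jH),\qquad Tf_N=\sum_{j=1}^Nj^{-1/p}g(\cdot-jH).$$

**Step 2. Lower bound for $D_{Tf_N}$.** We show that the copies of $g$ do not interfere in the limit, although $g$ need not have bounded support. For $H$ large the sets $jH+Q$ are disjoint. Let $\beta>0$. If $y\in jH+Q$ and $|\sum_{i\ne j}i^{-1/p}g(y-iH)|>\beta$, then $|g(y-iH)|>\beta/N$ for some $i\ne j$, and $y-iH\in(j-i)H+Q$. So the set of such $y$ has measure at most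
$$\sum_{i\ne j}\bigl|\{|g|>\beta/N\}\cap((j-i)H+Q)\bigr|\to0\qquad(H\to\infty),$$
because $\{|g|>\beta/N\}$ has finite measure. Off this set, $|Tf_N(y)|\ge j^{-1/p}|g(y-jH)|-\beta$ on $jH+Q$. Hence $\liminf_{H\to\infty}D_{Tf_N}(\alpha)\ge\sum_{j\le N}D_{g_R}((\alpha+\beta)j^{1/p})$. Let $\beta\downarrow0$; by right-continuity,
$$\liminf_{H\to\infty}D_{Tf_N}(\alpha)\ge\Delta_N(\alpha):=\sum_{j\le N}D_{g_R}(\alpha j^{1/p}). \tag{15}$$

**Step 3. The size of $\Delta_N$.** We compare the sum with an integral. Let $\alpha\ge RN^{-1/p}$. As $D_{g_R}$ is nonincreasing, $\Delta_N(\alpha)\ge\int_1^{N+1}D_{g_R}(\alpha u^{1/p})du$. Substitute $v=\alpha u^{1/p}$, $du=\alpha^{-p}pv^{p-1}dv$. The upper limit $\alpha(N+1)^{1/p}$ exceeds $R$, and $D_{g_R}(v)=0$ for $v\ge R$. Also $D_{g_R}\le|Q|\le2R+1$. So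
$$\Delta_N(\alpha)\ge\alpha^{-p}\int_\alpha^\infty D_{g_R}(v)\,pv^{p-1}dv\ge\alpha^{-p}\bigl(\|g_R\|_p^p-\alpha^p(2R+1)\bigr).$$
Given $\gamma\in(0,1)$, choose $b>0$, depending on $\gamma,R,g$, with $b^p(2R+1)\le\gamma\|g_R\|_p^p$. Then
$$\Delta_N(\alpha)\ge(1-\gamma)\,\alpha^{-p}\|g_R\|_p^p\qquad\text{for }RN^{-1/p}\le\alpha\le b. \tag{16}$$

**Step 4. Upper bound for $D_{f_N}$.** For $H$ large the translates of $f$ have disjoint supports, and since $D_f$ is nonincreasing,
$$D_{f_N}(\alpha)=\sum_{j\le N}D_f(\alpha j^{1/p})\le\int_0^\infty D_f(\alpha u^{1/p})\,du=\alpha^{-p}\|f\|_p^p. \tag{17}$$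
Also $D_{f_N}\le N|\operatorname{supp}f|$, and $D_{f_N}(\alpha)=0$ for $\alpha\ge\|f\|_\infty$.

**Step 5. The case $r=\infty$.** One level suffices. Let $N$ be so large that $RN^{-1/p}\le b$. By (15) and (16) at $\alpha=b$, and by (17),
$$(1-\gamma)^{1/p}\|g_R\|_p\le\liminf_{H\to\infty}b\,D_{Tf_N}(b)^{1/p}\le\liminf_{H\to\infty}\|Tf_N\|_{p,\infty}\le C\limsup_{H\to\infty}\|f_N\|_{p,\infty}\le C\|f\|_p.$$
Let $\gamma\to0$, then $R\to\infty$: $\|Tf\|_p\le C\|f\|_p$.

**Step 6. The case $r<\infty$.** Now the range of levels has logarithmic length, and we compare the coefficients of $\log N$. By (2) and Step 4, splitting the integral at $\alpha=N^{-1/p}$, for $N$ and then $H$ large,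
$$\|f_N\|_{p,r}^r\le p\int_0^{N^{-1/p}}\alpha^{r-1}(N|\operatorname{supp}f|)^{r/p}d\alpha+p\|f\|_p^r\int_{N^{-1/p}}^{\|f\|_\infty}\frac{d\alpha}\alpha=\|f\|_p^r\log N+O_f(1).$$
Indeed the first integral contributes $\frac pr|\operatorname{supp}f|^{r/p}$, and the second contributes $p\|f\|_p^r(\log\|f\|_\infty+\frac1p\log N)$. For the lower bound keep $N$ fixed and large, and apply Fatou's lemma as $H\to\infty$ in (2), then (15) and (16):
$$C^r\bigl(\|f\|_p^r\log N+O_f(1)\bigr)\ge\liminf_{H\to\infty}\|Tf_N\|_{p,r}^r\ge p\int_{RN^{-1/p}}^b\alpha^{r-1}\Delta_N(\alpha)^{r/p}d\alpha\ge(1-\gamma)^{r/p}\|g_R\|_p^r\;p\int_{RN^{-1/p}}^b\frac{d\alpha}\alpha.$$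
The last expression equals $(1-\gamma)^{r/p}\|g_R\|_p^r\bigl(\log N+p\log(b/R)\bigr)$. Divide by $\log N$ and let $N\to\infty$, then $\gamma\to0$, then $R\to\infty$. This gives $\|Tf\|_p\le C\|f\|_p$ for every step function $f$, so $T\in s.(p,p)$. $\blacksquare$
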